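\title{The de Klerk--Pasechnik hierarchy for the stability number is exact at order $\alpha(G)-1$}

\begin{abstract}
De Klerk and Pasechnik defined upper bounds $\vartheta^{(t)}(G)$, $t\ge 0$, for the stability number $\alpha(G)$ of a graph by replacing the copositive cone in the Motzkin--Straus theorem with Parrilo's sum-of-squares cones, and conjectured that $\vartheta^{(\alpha(G)-1)}(G)=\alpha(G)$ for every graph $G$. We prove this by an explicit polynomial identity, obtained from a recurrence between the generating polynomials of stable sets of three consecutive sizes. Stopping the recurrence early bounds $\vartheta^{(r)}(G)$ by $r$ plus the largest order-$0$ bound of a graph obtained by deleting a stable $r$-set and its neighbors. The order $\alpha(G)-1$ cannot be lowered when $\alpha(G)\in\{2,3\}$, and it is optimal up to a constant factor for arbitrarily large $\alpha(G)$.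
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G=(V,E)$ be a simple graph with $V=\{1,\dots,n\}$ and adjacency matrix $A_G$. A set of vertices is \emph{stable} if it contains no edge, and $\alpha(G)$ is the largest size of a stable set. Let $\mathbf I$ and $\mathbf J$ be the $n\times n$ identity and all-ones matrices. A symmetric matrix $M$ is \emph{copositive} if $x^TMx\ge0$ for every vector $x$ with nonnegative entries, and $\mathcal C_n$ denotes the cone of such matrices. The Motzkin--Straus theorem states that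
\[
\alpha(G)=\min\{\lambda\in\mathbb R:\ \lambda(\mathbf I+A_G)-\mathbf J\in\mathcal C_n\}.
\]
Equivalently, the minimum of $x^T(\mathbf I+A_G)x$ over probability vectors $x$ is $1/\alpha(G)$; it is attained by the uniform distribution on a maximum stable set.

Substituting $x_i=y_i^2$, a matrix $M$ is copositive if and only if the quartic form $\sum_{i,j}M_{ij}y_i^2y_j^2$ is nonnegative on $\mathbb R^n$. A sum-of-squares decomposition certifies nonnegativity, and more forms acquire one after multiplication by a positive factor. For an integer $t\ge0$, Parrilo's cone $\mathcal K_n^{(t)}$ consists of the symmetric $n\times n$ matrices $M$ for which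
\[
\Big(\sum_{i=1}^n y_i^2\Big)^t\sum_{i,j=1}^nM_{ij}y_i^2y_j^2
\]
is a sum of squares of polynomials. These cones are contained in $\mathcal C_n$, so the numbers
\[
\vartheta^{(t)}(G)=\min\{\lambda\in\mathbb R:\ \lambda(\mathbf I+A_G)-\mathbf J\in\mathcal K_n^{(t)}\}
\]
defined by de Klerk and Pasechnik satisfy $\alpha(G)\le\vartheta^{(t)}(G)$. We call $t$ the \emph{order}. The following facts are known. At order $0$ one has $\vartheta^{(0)}(G)=\vartheta'(G)$, where $\vartheta'$ is Schrijver's variant of the Lov\'asz theta number: the maximum of $\sum_{i,j}Y_{ij}$ over positive semidefinite, entrywise nonnegative matrices $Y$ of trace $1$ with $Y_{ij}=0$ for $ij\in E$. For $t\ge\alpha(G)^2$ one has $\lfloor\vartheta^{(t)}(G)\rfloor=\alpha(G)$. Finally, $\vartheta^{(\alpha(G)-1)}(G)=\alpha(G)$ whenever $\alpha(G)\le8$. De Klerk and Pasechnik conjectured that this last equality holds for every graph; we take the problem from \cite{stab}.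

The equality $\vartheta^{(t)}(G)=\alpha(G)$ asks for a certificate for the matrix $\alpha(G)(\mathbf I+A_G)-\mathbf J$, whose quadratic form vanishes at the indicator vector of every maximum stable set. There is no slack, so it is not evident that any order suffices, and the rounding statement above does not decide this. For a complete graph the matrix is $0$, and for the edgeless graph it is the positive semidefinite matrix $n\mathbf I-\mathbf J$; order $0$ suffices in both cases. For the $5$-cycle $C_5$, where $\alpha=2$, we shall see that order $0$ fails and order $1$ succeeds. A degree count suggests the general answer. A certificate has to use that $G$ has no stable set of size $\alpha(G)+1$, which is a statement about products of $\alpha(G)+1$ distinct variables $x_i$, and the form $(\sum_ix_i)^t\,x^TMx$ has degree $t+2$. The first order at which such products occur is $t=\alpha(G)-1$.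

\begin{theorem}\label{thm:main}
For every graph $G$, $\ \vartheta^{(\alpha(G)-1)}(G)=\alpha(G)$.
\end{theorem}

For a stable set $S$, let $S^\perp$ be the set of vertices that belong to $S$ or have a neighbor in $S$, and let $G\setminus S^\perp$ be the subgraph induced on the remaining vertices. For the graph with no vertices we set $\alpha=\vartheta^{(0)}=\vartheta'=0$.

\begin{theorem}\label{thm:local}
For every graph $G$ and every integer $r$ with $1\le r\le\alpha(G)-1$,
\[
\vartheta^{(r)}(G)\ \le\ r+\max_{S\text{ stable},\ |S|=r}\vartheta^{(0)}(G\setminus S^\perp).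
\]
In particular, if $\vartheta'(G\setminus S^\perp)=\alpha(G\setminus S^\perp)$ for all stable sets $S$ with $|S|=r$, then $\vartheta^{(r)}(G)=\alpha(G)$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] The order $\alpha(G)-1$ in Theorem~\ref{thm:main} cannot be lowered when $\alpha(G)=2$ or $\alpha(G)=3$. Indeed, $\vartheta^{(0)}(C_5)\ge\sqrt5>2$; and if $G$ is the complement of the icosahedron graph, then $\alpha(G)=3$ and $\vartheta^{(1)}(G)=1+\sqrt5>3$, with equality in Theorem~\ref{thm:local} for $r=1$.
\item[(b)] There are $\varepsilon>0$ and a sequence of graphs $G$ with $\alpha(G)\to\infty$ such that $\vartheta^{(t)}(G)>\alpha(G)$ for all $t\le\varepsilon\,\alpha(G)$.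
\end{enumerate}
\end{theorem}

Thus $\alpha(G)-1$ is optimal for $\alpha(G)\le3$ (for $\alpha(G)=1$ there is no smaller order) and optimal up to a constant factor for arbitrarily large $\alpha(G)$. We do not determine whether for each $\alpha\ge4$ some graph needs exactly the order $\alpha-1$.

Section~\ref{sec:cones} translates the problem into the variables $x_i$. Section~\ref{sec:idea} explains the certificate through a sampling experiment and works out the case $\alpha(G)=2$. Sections~\ref{sec:rec} and~\ref{sec:local} prove Theorems~\ref{thm:main} and~\ref{thm:local}, and Sections~\ref{sec:small} and~\ref{sec:large} prove the two parts of Theorem~\ref{thm:sharp}. Only part (b) relies on an outside result, the sum-of-squares lower bound of \cite{BHKKMP}.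

\section{Certificates in the variables $x_i$}\label{sec:cones}

All polynomials are real, and a \emph{form} is a homogeneous polynomial. Write $i\simeq j$ if $i=j$ or $ij\in E$, and put
\[
\sigma=\sum_{i}x_i,\qquad f=x^T(\mathbf I+A_G)x=\sum_{i\simeq j}x_ix_j,
\]
where the last sum runs over ordered pairs $(i,j)$. The quadratic form of $\lambda(\mathbf I+A_G)-\mathbf J$ is $\lambda f-\sigma^2$. For $S\subseteq V$ let $x^S=\prod_{i\in S}x_i$.

Let $\mathcal P_d$ be the set of forms $q$ of degree $d$ in $x_1,\dots,x_n$ such that $q(y_1^2,\dots,y_n^2)$ is a sum of squares. By definition,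
\begin{equation}\label{eq:feasible}
\lambda(\mathbf I+A_G)-\mathbf J\in\mathcal K_n^{(t)}\iff\sigma^t(\lambda f-\sigma^2)\in\mathcal P_{t+2},
\end{equation}
and we then call $\lambda$ \emph{feasible at order $t$}. Each $\mathcal P_d$ is a convex cone, and $\mathcal P_d\mathcal P_e\subseteq\mathcal P_{d+e}$ because a product of sums of squares is a sum of squares. A monomial in $x$ becomes the square of a monomial in $y$, so every form with nonnegative coefficients lies in $\mathcal P_d$; and the square $h^2$ of a form $h$ of degree $e$ lies in $\mathcal P_{2e}$. These properties are all that the upper bounds need. The lower bounds need the converse: such products generate $\mathcal P_d$.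

\begin{lemma}\label{lem:structure}
Every $q\in\mathcal P_d$ can be written as $q=\sum_Sx^Sq_S$, where $S$ ranges over the subsets of $V$ with $|S|\le d$ and $|S|\equiv d\pmod2$, and $q_S$ is a sum of squares of forms of degree $(d-|S|)/2$.
\end{lemma}

\begin{proof}
Let $q\ne0$ and $q(y_1^2,\dots,y_n^2)=\sum_kg_k(y)^2$. If $e$ is the largest degree of a monomial in any $g_k$, then the part of degree $2e$ of the right side is the sum of the squares of the degree-$e$ parts of the $g_k$, which is not zero; hence $e=d$. The same argument applies to the smallest degree, so all $g_k$ are forms of degree $d$. Group the monomials of $g_k$ by the set $S$ of variables that occur with odd exponent: $g_k=\sum_Sy^Sg_{k,S}(y_1^2,\dots,y_n^2)$, where $g_{k,S}$ is a form of degree $(d-|S|)/2$, and only sets with $|S|\le d$ and $|S|\equiv d\pmod 2$ occur. Average the identity over all $2^n$ sign changes $y_i\mapsto\pm y_i$. The left side is unchanged, and $y^Sy^T$ averages to $0$ unless $S=T$. Therefore $q(y_1^2,\dots,y_n^2)=\sum_S(y^S)^2\sum_kg_{k,S}(y_1^2,\dots,y_n^2)^2$, which is the claim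 with $q_S=\sum_kg_{k,S}^2$.
\end{proof}

Thus $\mathcal P_2$ is generated by the squares $\ell^2$ of linear forms and the monomials $x_ix_j$; that is, $\mathcal K_n^{(0)}$ consists of the sums of a positive semidefinite and an entrywise nonnegative matrix. The cone $\mathcal P_3$ is generated by the products $x_i\ell^2$ and the monomials $x_ix_jx_k$.

The values feasible at order $t$ form the half-line $[\vartheta^{(t)}(G),\infty)$, and
\begin{equation}\label{eq:chain}
\alpha(G)\le\vartheta^{(t+1)}(G)\le\vartheta^{(t)}(G)\le n .
\end{equation}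
Indeed, $n$ is feasible at order $0$ since $nf-\sigma^2=\sum_{i<j}(x_i-x_j)^2+2n\sum_{ij\in E}x_ix_j$. Multiplying by $\sigma$ passes from order $t$ to order $t+1$. Adding a positive multiple of $\sigma^tf$, which has nonnegative coefficients, increases $\lambda$. The feasible set is closed because the sums of squares of forms of a fixed degree form a closed cone, a standard fact. Finally, forms in $\mathcal P_d$ are nonnegative at nonnegative $x$, and at the indicator vector of a maximum stable set $\sigma=f=\alpha(G)$, so a feasible $\lambda$ satisfies $\lambda\alpha(G)-\alpha(G)^2\ge0$.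

\section{Sampling vertices, and the case $\alpha(G)=2$}\label{sec:idea}

Write $\alpha=\alpha(G)$. For $s\ge0$ and a stable set $S$ put
\[
\tau_s=s!\sum_{S\text{ stable},\ |S|=s}x^S,\qquad \ell_S=\sum_{j\notin S^\perp}x_j .
\]
Then $\tau_0=1$, $\tau_1=\sigma$, and $\tau_s=0$ for $s>\alpha$. Also $\tau_2=\sigma^2-f$, since $\tau_2$ collects the ordered pairs $(i,j)$ with $i\not\simeq j$. The vertices outside $S^\perp$ are those that extend $S$ to a larger stable set.

Let $x$ be a probability vector, so $\sigma=1$, and draw vertices independently with distribution $x$. Then $\tau_s$ is the probability that the first $s$ draws are distinct and form a stable set, $\ell_S$ is the probability that the next draw extends $S$, and $\rho_s=\tau_{s+1}/\tau_s$ is the conditional probability of surviving one more draw. For the uniform distribution on a maximum stable set $W$, every $s$-subset $S$ of $W$ has $\ell_S=1-s/\alpha$, and so $\rho_s=1-s/\alpha$. The Motzkin--Straus inequality $f\ge1/\alpha$ says $\rho_1\le1-1/\alpha$, while $\rho_\alpha=0$ holds for free. This suggests embedding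 the inequality in the family $\rho_s\le1-s/\alpha$, $1\le s\le\alpha$, and descending from $s=\alpha$ to $s=1$.

The step from $s+1$ to $s$ needs squares, and the natural ones measure how $\ell_S$ fluctuates as $S$ varies: $x^S(\ell_S-c\sigma)^2$ with $|S|=s$. The constant is forced. The form to be certified vanishes at the indicator vector of $W$, so each nonnegative term of a certificate vanishes there too; for $S\subseteq W$ this means $(\alpha-s)-c\alpha=0$, that is, $c=1-s/\alpha$.

\begin{example}\label{ex:two}
Let $\alpha=2$. Then $s=1$ and $c=\frac12$. Write $\ell_i=\ell_{\{i\}}$. Since $\sum_ix_i\ell_i=\tau_2$,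
\[
\sum_ix_i(\sigma-2\ell_i)^2=\sigma^3-4\sigma\tau_2+4\sum_ix_i\ell_i^2 .
\]
The form to be certified at order $1$ is $\sigma(2f-\sigma^2)=\sigma^3-2\sigma\tau_2$, so it exceeds the squares by $2\sigma\tau_2-4\sum_ix_i\ell_i^2$. Here $2\sigma\tau_2=4\sum_{U,k}x^Ux_k$, summed over stable pairs $U$ and all vertices $k$. Because $\alpha=2$, every $k$ satisfies $k\simeq u$ for one or for both members $u$ of $U$. On the other hand, $\sum_ix_i\ell_i^2$ is the sum of $x_ix_jx_k$ over ordered triples with $j\not\simeq i$ and $k\not\simeq i$. Put $U=\{i,j\}$. Then $k\simeq j$, so these triples correspond to the pairs $(U,k)$ in which $k\simeq u$ for exactly one member of $U$: that member is $j$, the other is $i$. What remains has nonnegative coefficients: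
\[
\sigma(2f-\sigma^2)=\sum_ix_i(\sigma-2\ell_i)^2+4\sum_{U=\{i,j\}\text{ stable}}x_ix_j\sum_{k\simeq i,\ k\simeq j}x_k\ \in\mathcal P_3 .
\]
For $C_5$, with indices modulo $5$, the stable pairs are $\{i-1,i+1\}$, each with the single common neighbor $i$, and the identity reads
\[
\sigma(2f-\sigma^2)=\sum_{i}x_i\,(x_{i-1}+x_i+x_{i+1}-x_{i+2}-x_{i-2})^2+4\sum_ix_{i-1}x_ix_{i+1}.
\]
\end{example}

For $\alpha\ge3$ there are also vertices $k$ related to neither member of $U$. They contribute a multiple of $\tau_3$ with negative sign, so the remainder is no longer visibly nonnegative. The point of the next section is that this remainder is exactly the next member of the family of inequalities.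

\section{The recurrence and the proof of Theorem~\ref{thm:main}}\label{sec:rec}

From now on, $S$ and $U$ in sums range over stable sets. Expanding $(\ell_S-c\sigma)^2$ produces $\ell_S$ and $\ell_S^2$, and $\ell_S^2$ splits according to whether two vertices that both extend $S$ are compatible with each other. For a stable set $S$ let
\[
f_S=\sum_{i,j\notin S^\perp,\ i\simeq j}x_ix_j \quad\text{(ordered pairs)}.
\]
Note that $f_S$ and $\ell_S$ are the forms $f$ and $\sigma$ of the graph $G\setminus S^\perp$. For a stable set $U$ and a vertex $j$ let $d_U(j)=|\{u\in U:u\simeq j\}|$, so that $j\in U^\perp$ if and only if $d_U(j)\ge1$. For $s\ge0$ and real $c$ define the forms of degree $s+2$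
\[
X_s=s!\sum_{|S|=s}x^S\ell_S^2,\qquad Z_s=s!\sum_{|S|=s}x^Sf_S,\qquad R_s=s!\sum_{|U|=s+1}x^U\sum_{j:\,d_U(j)\ge2}x_j,
\]
\[
Q_s(c)=s!\sum_{|S|=s}x^S(\ell_S-c\sigma)^2 .
\]
Both $Q_s(c)$ and $R_s$ lie in $\mathcal P_{s+2}$: the first is a sum of monomials times squares of linear forms, and the second has nonnegative coefficients.

\begin{lemma}\label{lem:count}
For every $s\ge0$,
\begin{enumerate}
\item[(i)] $s!\sum_{|S|=s}x^S\ell_S=\tau_{s+1}$,
\item[(ii)] $X_s=\tau_{s+2}+Z_s$,
\item[(iii)] $\sigma\tau_{s+1}=\tau_{s+2}+(s+1)(Z_s+R_s)$.
\end{enumerate}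
\end{lemma}

\begin{proof}
(i) The left side is $s!$ times the sum of $x^{S\cup\{j\}}$ over pairs $(S,j)$ with $j\notin S^\perp$. Each stable $(s+1)$-set arises from $s+1$ such pairs, one for each choice of $j$.

(ii) Expand $\ell_S^2=\sum_{i,j\notin S^\perp}x_ix_j$. The ordered pairs with $i\simeq j$ give $f_S$ and contribute $Z_s$. The ordered pairs with $i\not\simeq j$ are those for which $S\cup\{i,j\}$ is a stable $(s+2)$-set. Each such set arises from $(s+2)(s+1)$ choices of $(i,j)$, and $s!\,(s+1)(s+2)=(s+2)!$.

(iii) The form $Z_s$ is $s!$ times the sum of $x^Sx_ix_j$ over triples $(S,i,j)$ with $i,j\notin S^\perp$ and $i\simeq j$. Put $U=S\cup\{i\}$, a stable $(s+1)$-set. The conditions $j\simeq i$ and $j\notin S^\perp$ say that $\{u\in U:u\simeq j\}=\{i\}$. So the triples correspond bijectively to the pairs $(U,j)$ with $d_U(j)=1$, and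
\[
Z_s+R_s=s!\sum_{|U|=s+1}x^U\sum_{j:\,d_U(j)\ge1}x_j=s!\sum_{|U|=s+1}x^U(\sigma-\ell_U).
\]
Multiplying by $s+1$ gives $\sigma\tau_{s+1}-(s+1)!\sum_Ux^U\ell_U$, which is $\sigma\tau_{s+1}-\tau_{s+2}$ by (i) with $s+1$ in place of $s$.
\end{proof}

By (i), $Q_s(c)=X_s-2c\sigma\tau_{s+1}+c^2\sigma^2\tau_s$. Rearranged,
\begin{equation}\label{eq:var}
c\sigma\,(c\sigma\tau_s-\tau_{s+1})=Q_s(c)+c\sigma\tau_{s+1}-X_s .
\end{equation}
The bracket on the left is the homogeneous form of the inequality $\rho_s\le c$, and the difficulty is the negative term $-X_s$. Eliminating $Z_s$ from (ii) and (iii) gives $X_s=\frac1{s+1}\sigma\tau_{s+1}+\frac s{s+1}\tau_{s+2}-R_s$. Substituting this into \eqref{eq:var}, we obtain for $s\ge1$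
\begin{equation}\label{eq:step}
c\sigma\,(c\sigma\tau_s-\tau_{s+1})=Q_s(c)+R_s+\frac s{s+1}\,(c'\sigma\tau_{s+1}-\tau_{s+2}),\qquad c'=\frac{(s+1)c-1}s .
\end{equation}
The last bracket has the same shape as the first, one level higher. The relation between the constants can be written as $\frac{1-c'}{s+1}=\frac{1-c}s$, so it is satisfied along the sequences $c_s=1-s/\lambda$, in agreement with the values found in Section~\ref{sec:idea}.

\begin{remark}
Let $x$ be a probability vector with positive entries and $1\le s\le\alpha-1$, so that $\tau_s,\tau_{s+1}>0$. Taking $c=\rho_s$ makes the left side of \eqref{eq:step} zero, so $\rho_{s+1}\ge c'$, that is, $\frac{1-\rho_{s+1}}{s+1}\le\frac{1-\rho_s}s$. For uniform $x$ this relates the numbers of stable sets of sizes $s$, $s+1$, $s+2$, in the spirit of the Moon--Moser inequalities. Chaining gives $f=1-\rho_1\ge(1-\rho_\alpha)/\alpha=1/\alpha$. This argument is not a polynomial certificate, because $c$ depends on $x$. Freezing $c$ at $c_s$ makes it one, at the price of one factor $\sigma$ per level.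
\end{remark}

Fix $\lambda>0$ and define, for $s\ge1$,
\[
c_s=1-\frac s\lambda,\qquad \pi_s=c_1c_2\cdots c_s\quad(\pi_0=1),\qquad\Delta_s=c_s\sigma\tau_s-\tau_{s+1}.
\]
Then \eqref{eq:step} becomes the recurrence
\begin{equation}\label{eq:rec}
c_s\sigma\Delta_s=\frac s{s+1}\Delta_{s+1}+Q_s(c_s)+R_s\qquad(s\ge1),
\end{equation}
and the first term of the family is the form that we want to certify:
\begin{equation}\label{eq:first}
\lambda\Delta_1=(\lambda-1)\sigma^2-\lambda(\sigma^2-f)=\lambda f-\sigma^2 .
\end{equation}

\begin{lemma}\label{lem:telescope}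
Let $\lambda>0$ and let $k\ge1$ be an integer with $k-1<\lambda$. Then $\pi_0,\dots,\pi_{k-1}>0$ and
\[
\sigma^{k-1}(\lambda f-\sigma^2)=\lambda\sum_{s=1}^{k-1}\frac{\sigma^{k-1-s}}{s\,\pi_s}\big(Q_s(c_s)+R_s\big)+\frac{\lambda}{k\,\pi_{k-1}}\,\Delta_k .
\]
\end{lemma}

\begin{proof}
The hypothesis gives $c_s>0$ for $1\le s\le k-1$. Put $w_s=\Delta_s/(s\pi_{s-1})$ for $1\le s\le k$. Dividing \eqref{eq:rec} by $s\pi_s=s\,c_s\pi_{s-1}$ gives $\sigma w_s=w_{s+1}+(Q_s(c_s)+R_s)/(s\pi_s)$ for $1\le s\le k-1$. Multiply by $\sigma^{k-1-s}$ and sum over $s$. The terms $\sigma^{k-s}w_s$ telescope, leaving $\sigma^{k-1}w_1=w_k+\sum_{s=1}^{k-1}\sigma^{k-1-s}(Q_s(c_s)+R_s)/(s\pi_s)$. Since $w_1=\Delta_1$, multiplying by $\lambda$ and using \eqref{eq:first} finishes the proof.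
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\lambda=k=\alpha$ in Lemma~\ref{lem:telescope}. Then $c_\alpha=0$ and $\tau_{\alpha+1}=0$, so $\Delta_\alpha=0$ and
\begin{equation}\label{eq:cert}
\sigma^{\alpha-1}(\alpha f-\sigma^2)=\alpha\sum_{s=1}^{\alpha-1}\frac{\sigma^{\alpha-1-s}}{s\,\pi_s}\Big(s!\sum_{|S|=s}x^S\big(\ell_S-(1-\tfrac s\alpha)\sigma\big)^2+R_s\Big),
\end{equation}
with $\pi_s=\prod_{m=1}^s(1-m/\alpha)>0$. The right side lies in $\mathcal P_{\alpha+1}$, so $\alpha$ is feasible at order $\alpha-1$ by \eqref{eq:feasible}. Together with \eqref{eq:chain} this gives $\vartheta^{(\alpha-1)}(G)=\alpha$.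
\end{proof}

The stability number enters only through $\tau_{\alpha+1}=0$. If the same computation is run with an integer $\lambda=k<\alpha$, the coefficients are still positive, but the last term is $\Delta_k=-\tau_{k+1}$, which is negative at positive $x$. For $\alpha=1$ both sides of \eqref{eq:cert} vanish. For $\alpha=2$ it is the identity of Example~\ref{ex:two}. For $\alpha=3$, where $\pi_1=\frac23$ and $\pi_2=\frac29$, it reads
\[
\sigma^2(3f-\sigma^2)=\tfrac92\,\sigma\big(Q_1(\tfrac23)+R_1\big)+\tfrac{27}4\big(Q_2(\tfrac13)+R_2\big).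
\]

\begin{remark}
After expanding the powers $\sigma^{\alpha-1-s}$, the right side of \eqref{eq:cert} is a nonnegative combination of monomials and of products of a monomial of degree $\alpha-1$ with the square of a linear form; no squares of higher degree occur. So the certificate already lies in the smaller cone $\mathcal Q_n^{(\alpha-1)}$ of Pe\~na, Vera and Zuluaga, which allows terms of these two kinds only.
\end{remark}

\section{Stopping at level $r$: proof of Theorem~\ref{thm:local}}\label{sec:local}

By Lemma~\ref{lem:telescope}, any certificate for $\sigma\Delta_r$ yields a certificate at order $r$. In \eqref{eq:var} the obstacle was $-X_r$, and we removed it by passing to the next level. Instead we can bound $X_r$ directly: an order-$0$ certificate for $G\setminus S^\perp$ compares $\ell_S^2$ with $f_S$, hence $X_r$ with $Z_r$.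

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $\theta$ be the maximum in the statement and put $\lambda=r+\theta$. If $S$ is an $r$-subset of a maximum stable set $W$, then $W\setminus S$ is stable in $G\setminus S^\perp$, so $\theta\ge\alpha(G\setminus S^\perp)\ge\alpha-r\ge1$ by \eqref{eq:chain}. This is where $r\le\alpha-1$ is used: it makes $\theta$ positive, so that $c_r=\theta/\lambda>0$ and we may divide by $\theta$.

For a stable $r$-set $S$ let $h_S=\theta f_S-\ell_S^2$. If $G\setminus S^\perp$ has no vertices, then $h_S=0$. Otherwise $\theta\ge\vartheta^{(0)}(G\setminus S^\perp)$, so $\theta$ is feasible at order $0$ for that graph. In both cases $h_S\in\mathcal P_2$. Hence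
\[
H=r!\sum_{|S|=r}x^Sh_S=\theta Z_r-X_r\ \in\mathcal P_{r+2}.
\]
Subtracting (ii) from (iii) in Lemma~\ref{lem:count} and inserting $Z_r=(X_r+H)/\theta$,
\[
\sigma\tau_{r+1}=X_r+rZ_r+(r+1)R_r=\Big(1+\frac r\theta\Big)X_r+\frac r\theta H+(r+1)R_r .
\]
The value of $\lambda$ was chosen so that $1+r/\theta=\lambda/\theta=1/c_r$. Thus $c_r\sigma\tau_{r+1}-X_r=\frac r\lambda H+c_r(r+1)R_r$, and \eqref{eq:var} with $s=r$, $c=c_r$ gives
\[
c_r\,\sigma\Delta_r=Q_r(c_r)+\frac r\lambda H+c_r(r+1)R_r\ \in\mathcal P_{r+2}.
\]
Now apply Lemma~\ref{lem:telescope} with $k=r<\lambda$ and multiply by $\sigma$. Every term on the right lies in $\mathcal P_{r+2}$, so $\sigma^r(\lambda f-\sigma^2)\in\mathcal P_{r+2}$ and $\vartheta^{(r)}(G)\le r+\theta$.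

For the last assertion, the union of $S$ with a stable set of $G\setminus S^\perp$ is stable in $G$, so $\alpha(G\setminus S^\perp)\le\alpha-r$. Under the hypothesis, and since $\vartheta^{(0)}=\vartheta'$, we get $\theta\le\alpha-r$. Then $\vartheta^{(r)}(G)\le\alpha$, and \eqref{eq:chain} gives equality.
\end{proof}

For $r=\alpha-1\ge1$, each graph $G\setminus S^\perp$ with at least one vertex has stability number $1$, so it is complete, $f_S=\ell_S^2$ and $\vartheta^{(0)}=1$. Thus $\theta=1$, and Theorem~\ref{thm:main} is recovered.

\section{The $5$-cycle and the complement of the icosahedron}\label{sec:small}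

Lower bounds for $\vartheta^{(t)}$ come from linear functionals. If $L$ is a linear functional on forms of degree $t+2$ with $L\ge0$ on $\mathcal P_{t+2}$ and $L(\sigma^tf)>0$, then applying $L$ to $\sigma^t(\lambda f-\sigma^2)$ with $\lambda=\vartheta^{(t)}(G)$ gives
\begin{equation}\label{eq:dual}
\vartheta^{(t)}(G)\ \ge\ \frac{L(\sigma^{t+2})}{L(\sigma^tf)} .
\end{equation}
To keep the denominator small, we let $L$ vanish on every monomial divisible by $x_ix_j$ with $ij\in E$, and we give the remaining monomials values that depend only on their type.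

Let $\varphi=(1+\sqrt5)/2$, so $\varphi^2=\varphi+1$ and $2/\varphi=\sqrt5-1$. The eigenvalues of $A_{C_5}$ are $2\cos(2\pi m/5)$, namely $2$ on the all-ones vector $\mathbf 1$, and $\varphi^{-1}$ and $-\varphi$ on the orthogonal complement of $\mathbf 1$, where $\mathbf J$ acts as $0$. The complement $\overline{C_5}$ is again a $5$-cycle.

\begin{lemma}\label{lem:c5}
$\vartheta^{(0)}(C_5)=\sqrt5$.
\end{lemma}

\begin{proof}
Define $L$ on quadratic forms by $L(x_i^2)=b$, $L(x_ix_j)=1$ for $i\not\simeq j$, and $L(x_ix_j)=0$ for edges $ij$. The matrix $(L(x_ix_j))_{i,j}=b\mathbf I+A_{\overline{C_5}}$ is positive semidefinite exactly when $b\ge\varphi$; take $b=\varphi$. Then $L(\ell^2)\ge0$ for linear $\ell$, and $L\ge0$ on monomials, so $L\ge0$ on $\mathcal P_2$ by Lemma~\ref{lem:structure}. We have $L(f)=5\varphi$, and $L(\sigma^2)=5\varphi+10$ because there are $10$ ordered pairs with $i\not\simeq j$. By \eqref{eq:dual}, $\vartheta^{(0)}(C_5)\ge1+2/\varphi=\sqrt5$.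

Conversely, the matrix $B=\sqrt5\,\mathbf I+\frac{\sqrt5}\varphi A_{C_5}-\mathbf J$ has the eigenvalue $\sqrt5(1+2/\varphi)-5=0$ on $\mathbf 1$ and the eigenvalues $\sqrt5(1+\varphi^{-2})$ and $\sqrt5-\sqrt5=0$ on the complement. So $B$ is positive semidefinite, and $\sqrt5(\mathbf I+A_{C_5})-\mathbf J=B+\sqrt5(1-\varphi^{-1})A_{C_5}$ lies in $\mathcal K_5^{(0)}$.
\end{proof}

For $\alpha=3$, Theorem~\ref{thm:local} shows where to look: if $\vartheta^{(1)}(G)>3$, then some graph $G\setminus\{i\}^\perp$ has $\vartheta^{(0)}>2$. A natural candidate is a graph in which all of these are $5$-cycles. Let $F$ be the icosahedron graph, formed by the vertices and edges of the regular icosahedron. It has $12$ vertices, and the neighbors of each vertex induce a $5$-cycle. Hence $F$ is $5$-regular, each vertex lies in $5$ triangles, and there are $12\cdot5/3=20$ triangles.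

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
The statement on $C_5$ is contained in Lemma~\ref{lem:c5}. Let $G=\overline F$. The stable sets of $G$ are the cliques of $F$. Since $F$ has triangles and its neighborhoods are triangle-free, the largest clique has size $3$, so $\alpha(G)=3$.

\emph{Upper bound.} The vertices outside $\{i\}^\perp$ are the neighbors of $i$ in $F$, and they induce $\overline{C_5}\cong C_5$ in $G$. Theorem~\ref{thm:local} with $r=1$ and Lemma~\ref{lem:c5} give $\vartheta^{(1)}(G)\le1+\sqrt5$.

\emph{Lower bound.} Define $L$ on cubic forms, with parameters $a,b>0$, by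
\[
L(x_i^3)=a,\qquad L(x_i^2x_j)=b\ \text{ if } ij\in E(F),\qquad L(x_ix_jx_k)=1\ \text{ if } ijk\text{ is a triangle of }F,
\]
and $L=0$ on all other monomials. Since $L\ge0$ on monomials, Lemma~\ref{lem:structure} shows that $L\ge0$ on $\mathcal P_3$ once $L(x_i\ell^2)\ge0$ for all $i$ and all linear $\ell$, that is, once each matrix $(L(x_ix_jx_k))_{j,k}$ is positive semidefinite. The rows and columns of vertices $j\neq i$ not adjacent to $i$ in $F$ vanish. On $i$ and its five neighbors the matrix is
\[
\begin{pmatrix}a&b\mathbf 1^T\\ b\mathbf 1&b\mathbf I+A_{C_5}\end{pmatrix}.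
\]
For $a>0$, a symmetric matrix with blocks $a$, $v$, $N$ as above is positive semidefinite if and only if the Schur complement $N-vv^T/a$ is. Here the Schur complement is $b\mathbf I+A_{C_5}-\frac{b^2}a\mathbf J$, with eigenvalues
\[
b+2-\frac{5b^2}a,\qquad b+\varphi^{-1},\qquad b-\varphi .
\]
We make the first and the last equal to $0$: take $b=\varphi$ and $a=\varphi+2$, noting that $(\varphi+2)^2=5\varphi+5=5\varphi^2$. So $L\ge0$ on $\mathcal P_3$.

If $ij$ is an edge of $G$, then $L(\sigma x_ix_j)=0$, so $L(\sigma f)=\sum_iL(\sigma x_i^2)=12(a+5b)$. In $\sigma^3$ the monomials $x_i^3$, $x_i^2x_j$, $x_ix_jx_k$ have coefficients $1,3,6$, and $F$ has $60$ ordered pairs of adjacent vertices and $20$ triangles, so $L(\sigma^3)=12a+180b+120$. By \eqref{eq:dual},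
\[
\vartheta^{(1)}(G)\ge\frac{a+15b+10}{a+5b}=\frac{16\varphi+12}{6\varphi+2}=\frac{8\varphi+6}{3\varphi+1}=2\varphi=1+\sqrt5,
\]
where we used $2\varphi(3\varphi+1)=6\varphi^2+2\varphi=8\varphi+6$. Hence $\vartheta^{(1)}(G)=1+\sqrt5>3$, which equals the bound of Theorem~\ref{thm:local}, and $\vartheta^{(0)}(G)>3$ as well by \eqref{eq:chain}.
\end{proof}

\section{Graphs with large stability number}\label{sec:large}

For large $\alpha$ we do not construct functionals by hand; we take them from a lower bound for the sum-of-squares relaxation in $0/1$ variables. For an integer $D\ge1$, a \emph{pseudo-expectation of degree $D$ for stable sets of $G$} is a linear functional $\widetilde{\mathbb E}$ on the polynomials of degree at most $D$ in $x_1,\dots,x_n$ such that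
\begin{enumerate}
\item[(1)] $\widetilde{\mathbb E}[1]=1$, and $\widetilde{\mathbb E}[p^2]\ge0$ if $\deg p\le D/2$;
\item[(2)] $\widetilde{\mathbb E}[(x_i^2-x_i)p]=0$ for all $i$, if $\deg p\le D-2$;
\item[(3)] $\widetilde{\mathbb E}[x_ix_jp]=0$ for all $ij\in E$, if $\deg p\le D-2$.
\end{enumerate}
The expectation over the indicator vector of a random stable set satisfies (1)--(3), and then $\widetilde{\mathbb E}[\sigma]\le\alpha(G)$. A pseudo-expectation of low degree may assign a larger value to $\sigma$, and this value is a lower bound for our hierarchy. Two points need care: the terms $x^Sh^2$ of Lemma~\ref{lem:structure} are not squares, which (2) repairs at the cost of doubling the degree; and \eqref{eq:dual} produces a ratio of high moments of $\sigma$, which has to be compared with the first moment.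

\begin{lemma}\label{lem:pseudo}
Let $t\ge0$ and $D\ge2(t+2)$, and let $\widetilde{\mathbb E}$ be a pseudo-expectation of degree $D$ for stable sets of $G$ with $\widetilde{\mathbb E}[\sigma]>0$. Then $\vartheta^{(t)}(G)\ge\widetilde{\mathbb E}[\sigma]$.
\end{lemma}

\begin{proof}
\emph{Nonnegativity on $\mathcal P_{t+2}$.} By Lemma~\ref{lem:structure} it suffices to treat $x^Sh^2$, where $|S|\le t+2$ and $h$ is a form of degree $(t+2-|S|)/2$. The form $x^Sh$ has degree $(t+2+|S|)/2\le t+2\le D/2$. Using (2) to replace $x_i$ by $x_i^2$ for one $i\in S$ after another, all degrees stay at most $D$, and we get $\widetilde{\mathbb E}[x^Sh^2]=\widetilde{\mathbb E}[(x^Sh)^2]\ge0$.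

\emph{Moments.} Let $\mu_k=\widetilde{\mathbb E}[\sigma^k]$. We claim that $\mu_{k-1}\mu_{k+1}\ge\mu_k^2$ for $1\le k\le t+1$. Let $p=u\sigma^j+v\sigma^{j+1}$ with real $u,v$ and $j=\lfloor(k-1)/2\rfloor$; then $\deg p\le(k+1)/2\le t+1\le D/2-1$. If $k$ is odd, then $k-1=2j$ and
\[
u^2\mu_{k-1}+2uv\mu_k+v^2\mu_{k+1}=\widetilde{\mathbb E}[p^2]\ge0 .
\]
If $k$ is even, then $k-1=2j+1$ and the same expression equals $\widetilde{\mathbb E}[\sigma p^2]=\sum_i\widetilde{\mathbb E}[(x_ip)^2]\ge0$, by (2) and (1). A nonnegative binary quadratic form has nonnegative determinant, which is the claim. Since $\mu_0=1$ and $\mu_1>0$, induction with $\mu_{k+1}\ge\mu_k^2/\mu_{k-1}$ shows that $\mu_0,\dots,\mu_{t+2}$ are positive, and the ratios $\mu_{k+1}/\mu_k$ are nondecreasing for $0\le k\le t+1$.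

\emph{Conclusion.} By (3) and (2), $\widetilde{\mathbb E}[\sigma^tf]=\sum_i\widetilde{\mathbb E}[\sigma^tx_i^2]=\mu_{t+1}>0$. So \eqref{eq:dual} gives $\vartheta^{(t)}(G)\ge\mu_{t+2}/\mu_{t+1}\ge\mu_1/\mu_0=\widetilde{\mathbb E}[\sigma]$.
\end{proof}

Let $G(n,\frac12)$ be the random graph on $\{1,\dots,n\}$ in which each pair is an edge independently with probability $\frac12$. An event holds \emph{with high probability} if its probability tends to $1$ as $n\to\infty$. We use the following result.

\begin{theorem}[{\cite[Theorem 1.1]{BHKKMP}}]\label{thm:sos}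
There is an absolute constant $c$ such that for every $d=d(n)$ and large $n$, with high probability the degree-$d$ sum-of-squares relaxation for maximum clique on $\Gamma=G(n,\frac12)$ has value at least $n^{1/2-c(d/\log n)^{1/2}}$. That is, there is a functional $\widetilde{\mathbb E}$ of degree $d$ satisfying \emph{(1)}, \emph{(2)}, and \emph{(3)} for the non-edges $ij$ of $\Gamma$, with $\widetilde{\mathbb E}[\sigma]$ at least this value.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $G$ be the complement of $\Gamma$. It has the distribution $G(n,\frac12)$, and the functional in Theorem~\ref{thm:sos} is a pseudo-expectation of degree $d$ for stable sets of $G$. Choose $\delta>0$ with $c\sqrt{2\delta}\le\frac14$, and put $d=2\lfloor\delta\log n\rfloor$ and $T=\lfloor\delta\log n\rfloor-2$. Then $c(d/\log n)^{1/2}\le\frac14$, and $d\ge2(t+2)$ for $t\le T$. By Lemma~\ref{lem:pseudo}, with high probability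
\[
\vartheta^{(t)}(G)\ge n^{1/4}\qquad\text{for all }t\le T .
\]

Next, $\alpha(G)\le2\log_2n$ with high probability. Let $k=\lfloor2\log_2n\rfloor+1$. A fixed $k$-set is stable with probability $2^{-k(k-1)/2}$, so the expected number of stable $k$-sets is at most $\big(n\,2^{-(k-1)/2}\big)^k/k!$. Since $k-1>2\log_2n-1$, we have $n\,2^{-(k-1)/2}\le\sqrt2$, and $\sqrt2^{\,k}/k!\to0$. By Markov's inequality, with high probability there is no stable $k$-set.

For every large $n$ fix a graph $G$ on $n$ vertices with both properties. For large $n$ we have $n^{1/4}>2\log_2n\ge\alpha(G)$, so $\vartheta^{(t)}(G)>\alpha(G)$ for all $t\le T$. Write $\log n=\kappa\log_2n$, where the constant $\kappa>0$ depends only on the base of the logarithm, and put $\varepsilon=\delta\kappa/4$. Then $\varepsilon\alpha(G)\le\frac\delta2\log n\le\delta\log n-3\le T$ for large $n$, which gives the required inequality for all $t\le\varepsilon\alpha(G)$. Finally, $\vartheta^{(\alpha(G)-1)}(G)=\alpha(G)$ by Theorem~\ref{thm:main}, so $\alpha(G)-1>T$. As $T\to\infty$, also $\alpha(G)\to\infty$ along these graphs.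
\end{proof}

\begin{thebibliography}{9}

\bibitem{stab}
\emph{Approximating the Stability Number and the Chromatic Number of a Graph via Semidefinite Programming},
\texttt{https://ir.cwi.nl/pub/13402/13402B.pdf}.

\bibitem{BHKKMP}
Barak, Hopkins, Kelner, Kothari, Moitra, Potechin,
\emph{A nearly tight sum-of-squares lower bound for the planted clique problem},
SIAM J. Comput. 48 (2019).

\end{thebibliography}
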